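# Agnostic active learning with lower-order term $\mathfrak s\wedge\frac d\varepsilon$

## 1. A finite instance space: testing every point

Let $\mathcal X$ be an instance space and let $\mathbb C$ be a class of functions $\mathcal X\to\{0,1\}$. Data are pairs $(X,Y)\sim P$ on $\mathcal X\times\{0,1\}$, and the error of $h:\mathcal X\to\{0,1\}$ is $\mathrm{er}_P(h)=P(\{(x,y):h(x)\ne y\})$. An active learner has access to an i.i.d. sequence $(X_1,Y_1),(X_2,Y_2),\dots\sim P$. It sees the points $X_i$ for free and pays one unit each time it asks for a label $Y_i$. It chooses its requests sequentially, and after at most $n$ requests it outputs some $\hat h:\mathcal X\to\{0,1\}$, not necessarily a member of $\mathbb C$. How many requests does it need in order to do almost as well as the best member of $\mathbb C$, when that best member may itself be wrong with probability up to $\beta$?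

**Definition (agnostic query complexity).** $\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)$ is the smallest $n$ for which some active learning algorithm making at most $n$ label requests guarantees, for every $P$ with $\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\beta$, that with probability at least $1-\delta$
$$\mathrm{er}_P(\hat h)-\inf_{h\in\mathbb C}\mathrm{er}_P(h)\le\varepsilon .$$

The bound on the number of requests must hold always, also when something unlucky has happened. Algorithms may randomize internally and may know $\varepsilon,\delta,\beta,\mathbb C$. Only label requests are counted. We write $d$ for the VC dimension of $\mathbb C$, the largest size of a set on which $\mathbb C$ realizes all $0/1$ patterns, and we assume $1\le d<\infty$. Throughout, $\varepsilon,\delta\in(0,1/8)$ and $\beta\in[0,1]$, and constants called $c,C,c_0,C_0$ or hidden in $O,\Omega$ are universal.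

One textbook fact about passive learning is needed from the start (Talagrand 1994; Shalev-Shwartz and Ben-David, *Understanding Machine Learning*, Theorem 6.8).

**(F1)** There is a universal $c_0\ge1$ such that for a class of VC dimension $d$ and any distribution, $n\ge c_0(d+\ln\frac1\delta)/\gamma^2$ i.i.d. labeled examples give $\sup_h|\widehat{\mathrm{er}}(h)-\mathrm{er}(h)|\le\gamma$ with probability at least $1-\delta$.

Consequently an empirical risk minimizer (ERM) on such a sample has error at most $2\gamma$ above that of any fixed member of the class. The usual measurability conditions for uniform convergence are assumed.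

If $\mathcal X$ is one point and $\mathbb C$ consists of both functions on it, the problem is to guess which of two labels is more frequent. A few labels tell us whether the frequency is clearly on one side of $\frac12$. If it is, we are done. If it is not, every classifier has error at least a constant, so $\beta$ is large and we can afford many labels. The same dichotomy, applied to each point separately, handles every finite space.

**Proposition 1.** There are universal $c,C$ such that, if $|\mathcal X|=K<\infty$,
$$\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c\,\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+C\,K\log\frac K\delta .$$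

*Proof.* **Step 1: replace $P$ by a pool.** This makes all later randomness our own. Let $N=\lceil\frac{32}{\varepsilon^2}(K\ln2+\ln\frac8\delta)\rceil$, take the pool $(X_i,Y_i)_{i\le N}$ with hidden labels, let $P_N$ be the uniform probability on $[N]=\{1,\dots,N\}$, and put $\mathrm{er}_R(g)=P_N\{i\in R:g(X_i)\ne Y_i\}$ for $R\subseteq[N]$. There are $2^K$ functions $g:\mathcal X\to\{0,1\}$, so Hoeffding's inequality and a union bound give $|\mathrm{er}_{[N]}(g)-\mathrm{er}_P(g)|\le\frac\varepsilon8$ for all of them, except with probability at most $2^K\cdot2e^{-2N(\varepsilon/8)^2}\le\frac\delta4$. Let $h^*\in\mathbb C$ attain $\inf_{\mathbb C}\mathrm{er}_P$ ($\mathbb C$ is finite). Then $\mathrm{er}_{[N]}(h^*)\le\beta+\frac\varepsilon8$. Fix a pool for which all this holds.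

**Step 2: test every point.** For each $x$ that occurs in the pool let $q(x)$ be the fraction of label $1$ among the positions $i$ with $X_i=x$. Draw $m=\lceil32\ln\frac{8K}\delta\rceil$ of these positions uniformly with replacement, request their labels, and let $\hat q(x)$ be the observed frequency. By Hoeffding, $|\hat q(x)-q(x)|\le\frac18$ for all such $x$, except with probability at most $K\cdot2e^{-m/32}\le\frac\delta4$. Let $U=\{x:\frac38\le\hat q(x)\le\frac58\}$. If the estimates are valid, then outside $U$ the label $1[\hat q(x)>\frac12]$ is the majority label at $x$. On $U$ we have $\frac14\le q(x)\le\frac34$, so every function errs on at least a quarter of the positions at $x$. With $R=\{i:X_i\in U\}$ and $p=P_N(R)$ this gives $\frac p4\le\mathrm{er}_R(h^*)\le\beta+\frac\varepsilon8$, that is, $p\le4\beta+\frac\varepsilon2$. The learner can compute $p$. *If $p>4\beta+\frac\varepsilon2$, it stops and outputs anything.* This happens only when an estimate has failed, and it makes the label budget below hold always.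

**Step 3: learn passively on $U$.** If $p\le\frac\varepsilon8$ let $\hat h\in\mathbb C$ be arbitrary. Otherwise draw $n_2=\lceil c_0(8p/\varepsilon)^2(d+\ln\frac4\delta)\rceil$ uniform positions from $R$, request their labels, and let $\hat h\in\mathbb C$ be an ERM. By (F1) with deviation $\frac{\varepsilon}{8p}$, except with probability $\frac\delta4$, $\mathrm{er}_R(\hat h)\le\mathrm{er}_R(h^*)+p\cdot\frac{2\varepsilon}{8p}=\mathrm{er}_R(h^*)+\frac\varepsilon4$; for $p\le\frac\varepsilon8$ this is trivial. Output $\hat g=\hat h$ on $U$, $\hat g=1[\hat q>\frac12]$ at the other observed points, and $\hat g=0$ elsewhere.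

**Step 4: add up.** Outside $U$, $\hat g$ errs on no more pool positions than $h^*$. Hence $\mathrm{er}_{[N]}(\hat g)\le\mathrm{er}_{[N]}(h^*)+\frac\varepsilon4$, and by Step 1 $\mathrm{er}_P(\hat g)\le\mathrm{er}_P(h^*)+\frac\varepsilon2$. The failure probability is at most $\frac{3\delta}4$. The number of requests is at most $Km+n_2$, and always $p\le4\beta+\frac\varepsilon2$ when Step 3 is executed, so $p^2\le32\beta^2+\frac{\varepsilon^2}2$ and
$$n_2\le1+64c_0\Big(\frac{32\beta^2}{\varepsilon^2}+\frac12\Big)\Big(d+\ln\frac4\delta\Big).$$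
As $d\le K$, everything that does not multiply $\beta^2/\varepsilon^2$ is $O(K\log\frac K\delta)$. $\square$

Now let $\mathcal X$ be infinite. The $N$ pool points may all be distinct. Then $q(x)\in\{0,1\}$ and testing every point means buying all $N$ labels. What can play the role of the $K$ points?

## 2. The star number, the statement, and where uniform sampling stops

**Definition (star number).** $\mathfrak s=\mathfrak s(\mathbb C)$ is the largest $k$ for which there are distinct $x_1,\dots,x_k\in\mathcal X$ and $h_0,h_1,\dots,h_k\in\mathbb C$ with $\{x\in\{x_1,\dots,x_k\}:h_0(x)\ne h_i(x)\}=\{x_i\}$ for each $i$; if there is no largest $k$, $\mathfrak s=\infty$. We call $\{x_1,\dots,x_k\}$ a star set with center $h_0$.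

*Thresholds* $1[x\ge a]$ on $\mathbb R$ have $d=1$, $\mathfrak s=2$. On $x_1<x_2<\dots<x_k$ each threshold gives a pattern $0\cdots01\cdots1$, and changing exactly one entry gives such a pattern only next to the jump, so $k\le2$. For $k=2$ the center $01$ with $11$ and $00$ works. *Singletons:* the zero function and all $1_{\{x\}}$, $x\in\mathcal X$, have $d=1$ for $|\mathcal X|\ge2$, while $\mathfrak s\ge|\mathcal X|$ with center $0$, so $\mathfrak s=|\mathcal X|$. *Small subsets:* $\{1_H:H\subseteq\{1,\dots,K\},|H|\le d\}$ with $1\le d\le K$ has VC dimension $d$ and star number $K$. Always $d\le\mathfrak s$: a shattered set is a star set, with any of its patterns as center.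

The starting point is the following result, quoted from "Agnostic Active Learning Is Always Better Than Passive Learning" (https://openreview.net/pdf?id=XPe55Uffd7). Write $a\wedge b=\min\{a,b\}$, and let $\tilde O$ hide in addition a factor polylogarithmic in $1/\varepsilon,1/\delta,d$ with universal constants and exponents. For every $\mathbb C$,
$$\mathrm{QC}_a=O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+\tilde O\Big(\Big(\mathfrak s\wedge\frac1\varepsilon\Big)d\Big),\tag{1}$$
and a lower bound is quoted with $\mathfrak s\wedge\frac1\varepsilon$ in place of the last term. The conjecture stated there is that the lower-order term can be refined to $\tilde O(\mathfrak s\wedge\frac d\varepsilon)$, with a universal constant in the leading term and one polylogarithmic factor $L(\frac1\varepsilon,\frac1\delta,d)$ for all classes. For all functions on $d$ points ($\mathfrak s=d$), this asks for $\tilde O(d)$ where (1) gives $\tilde O((d\wedge\frac1\varepsilon)d)$. Proposition 1 settles that class up to logarithms, and more generally every class with $\mathfrak s=|\mathcal X|\le\frac d\varepsilon$.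 The results are as follows.

**Theorem 2.** There are universal $c,C$ such that for every $\mathbb C$ with $1\le d<\infty$, all $\varepsilon,\delta\in(0,1/8)$, $\beta\in[0,1]$: if $\mathfrak s\le d/\varepsilon$ then
$$\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c\,\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+C\log^7\Big(\frac1\varepsilon\Big)\log^2\Big(\frac d{\varepsilon\delta}\Big)\cdot\mathfrak s .$$

**Corollary 3.** The conjecture holds: there are a universal $c$ and one polylogarithmic factor $L(\frac1\varepsilon,\frac1\delta,d)$ such that for every $\mathbb C$ with $1\le d<\infty$, all $\varepsilon,\delta\in(0,1/8)$ and all $\beta\in[0,1]$,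
$$\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)\le c\,\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+L\Big(\frac1\varepsilon,\frac1\delta,d\Big)\cdot\Big(\mathfrak s\wedge\frac d\varepsilon\Big).$$

*Proof from Theorem 2.* If $\mathfrak s\le\frac d\varepsilon$, then $\mathfrak s=\mathfrak s\wedge\frac d\varepsilon$ and Theorem 2 applies. If $\mathfrak s>\frac d\varepsilon$, possibly $\mathfrak s=\infty$, the lower-order term in (1) is $\tilde O((\mathfrak s\wedge\frac1\varepsilon)d)\le\tilde O(\frac d\varepsilon)=\tilde O(\mathfrak s\wedge\frac d\varepsilon)$. Take the larger of the two constants and the sum of the two polylogarithms. $\square$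

**Theorem 4 (optimality).** For all $1\le d\le s\le\infty$ ($d<\infty$) there is a class with VC dimension $d$ and star number $s$ such that for all $\varepsilon,\delta\in(0,1/8)$, $\beta\in[0,1]$
$$\mathrm{QC}_a(\varepsilon,\delta;\beta,\mathbb C)=\Omega\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)+s\wedge\frac d\varepsilon\Big).$$

So no better bound depending on $\mathbb C$ only through $(d,\mathfrak s)$ is possible, up to universal constants in the leading term and polylogarithmic factors in the lower-order term.

**From points to sets.** Fix a pool and a reference function $f\in\mathbb C$. Let $Z_i=1[f(X_i)\ne Y_i]$; reading $Z_i$ costs one label. For $h\in\mathbb C$ let $A=\{i:h(X_i)\ne f(X_i)\}$ and $z(A)=P_N(A\cap\{Z=1\})$. Off $A$ the two functions agree. On $A$ exactly one of them is wrong at each position, $f$ where $Z_i=1$ and $h$ where $Z_i=0$. Hence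
$$\mathrm{er}_{[N]}(f)-\mathrm{er}_{[N]}(h)=z(A)-(P_N(A)-z(A))=2z(A)-P_N(A).\tag{2}$$
The sets $A$ replace the points of Section 1, and $z(A)/P_N(A)$ replaces the frequency at a point. We would like to locate a region playing the role of $U$, on which $f$ errs on a constant fraction, such that off this region $f$ cannot be improved. For this we need estimates $\hat z(A)$ with
$$|\hat z(A)-z(A)|\le\gamma P_N(A)+\eta\quad\text{for all relevant }A,\tag{3}$$
where $\gamma$ is of order $1/\log$ and $\eta$ of order $\varepsilon/\log$, using $\tilde O(\mathfrak s)$ labels.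

**The first attempt at (3).** Draw $m$ uniform positions and use empirical frequencies. For one set $A$ the failure probability is about $e^{-c\gamma^2mP_N(A)}$, while the number of sets may be of order $N^{\mathfrak s}$ (Section 3). For sets of mass $P_N(A)\approx\eta$ a union bound then requires $m\approx\mathfrak s\log N/(\gamma^2\eta)$, about $\mathfrak s/\varepsilon$ labels. This is not an artifact of the union bound. Let $S\subseteq[N]$ be a set of $s$ positions with $P_N(S)=8\eta$, let the relevant sets be all subsets of $S$, and let $Z=1$ on $S$. If $m\le\frac s{32\eta}$, the expected number of draws in $S$ is $8\eta m\le\frac s4$, so with probability at least $\frac12$ at most half of $S$ is hit. For the unhit part $A$ we have $P_N(A)\ge4\eta$, the empirical estimate is $0$, and $z(A)=P_N(A)>\frac12P_N(A)+\eta$. So (3) fails for every $\gamma\le\frac12$. In this example it would have been better to spend $s$ labels on $S$ directly. In general there is no visible $S$, and the way out is to make two ideas precise: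

* the number of relevant sets of mass $p$ is not $N^{\mathfrak s}$ but, measured by entropy, about $2^{\mathfrak s\,p\cdot\mathrm{polylog}}$, once a region of at most half the mass has been removed (Sections 4 and 5); this matches the exponent $\gamma^2mp$, so $m\approx\mathfrak s\cdot\mathrm{polylog}$ draws suffice off that region (Section 6);
* the removed region is treated recursively, with fresh draws concentrated there, in logarithmically many layers (Section 7).

The entropy argument is in the spirit of the entropy method of Gilmer and of Brakensiek–Guruswami ("Redundancy is all you need", STOC 2025). Everything needed is proved below. In Sections 3–9 we write $s:=\mathfrak s$ and assume $s<\infty$.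

## 3. Unions of disagreement sets

The region where $f$ is bad will be assembled from several sets $\{h\ne f\}$, so we need unions. The next lemma says that unions are governed by the star number alone. Recall that the VC dimension of a family of sets is the largest size of a set $A$ all of whose subsets are of the form $A\cap F$ with $F$ in the family; that the trace of the family on $D$ consists of the sets $F\cap D$; and that, by Sauer's lemma, a family of VC dimension at most $v$ has at most $(n+1)^v$ traces on $n$ points. A family is union-closed if it contains the union of any two of its members.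

**Lemma 5.** Let $f\in\mathbb C$, let $x_1,\dots,x_n\in\mathcal X$ (repetitions allowed), let $\mathcal F_f=\{\{i:h(x_i)\ne f(x_i)\}:h\in\mathbb C\}$, and let $\mathcal F_f^\cup$ be the family of finite unions of members. Then $\mathcal F_f^\cup$ is union-closed, contains $\emptyset$, and has VC dimension at most $s$. The same holds for its trace on any $D\subseteq[n]$.

*Proof.* Closure is clear, and $h=f$ gives $\emptyset$. Both properties pass to traces, and a set shattered by the trace on $D$ is shattered by the family, so only the VC bound for $\mathcal F_f^\cup$ needs proof. Let $A\subseteq[n]$ be shattered. For each $i\in A$ some union of members meets $A$ exactly in $\{i\}$. One of its members contains $i$, and that member meets $A$ in no other point. So there is $h_i\in\mathbb C$ with $\{j\in A:h_i(x_j)\ne f(x_j)\}=\{i\}$. In particular the $x_i$, $i\in A$, are distinct, since equal points lie in the same members. Together with $h_0=f$ they form a star set, so $|A|\le s$. $\square$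

For the singletons on an $s$-point set with $f=0$, $\mathcal F_f^\cup$ is the full power set: the VC dimension rises from $1$ to $s$, but not above.

## 4. Entropy of a random member of a union-closed family

In Sections 4–6, $D$ is a finite set with $|D|=n\le N$, $N\ge8$, and $\mathcal A$ is a union-closed family of subsets of $D$ with $\emptyset\in\mathcal A$ and VC dimension at most $s$. So $|\mathcal A|\le(N+1)^s$. Put
$$L_1:=96\log_2(eN^2)\log_2(N+1).$$

Recall that $\mathsf H(X)=\sum_x\Pr[X=x]\log_2\frac1{\Pr[X=x]}$ is the entropy in bits. It is at most $\log_2$ of the number of values of $X$, it satisfies the chain rule $\mathsf H(X)=\sum_i\mathsf H(X_i\mid X_{<i})$ with $X_{<i}=(X_1,\dots,X_{i-1})$, and conditioning on $V$ leaves at least as much entropy as conditioning on a variable that determines $V$. The binary entropy function $h(x)=x\log_2\frac1x+(1-x)\log_2\frac1{1-x}$ is concave, with $h(0)=h(1)=0$ and $h(\frac12)=1$. (The letter $h$ also denotes hypotheses; as a function of a probability it is always the binary entropy.)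

**Lemma 6.** Let $X$ be a random member of $\mathcal A$ and $p=\max_i\Pr[i\in X]$. Then $\mathsf H(X)\le L_1sp+1$.

The trivial bound is $s\log_2(N+1)$. The gain is the factor $p$. For the power set of $s$ points with points included independently with probability $p$, the entropy is $s\,h(p)\le sp\log_2(e/p)$, which is the size claimed up to logarithms. Union-closedness cannot be dropped. For the family of singletons and $\emptyset$ on $N=2^{20}$ points the VC dimension is $1$; a uniformly random singleton has $p=2^{-20}$ and entropy $20$, while $L_1p+1<1.1$.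

The idea is that a union of about $1/p$ independent copies of $X$ is still a member of $\mathcal A$, so its entropy is at most $s\log_2(N+1)$. If every point is rare, these copies hardly interfere, and the entropy of the union is of the order of $1/p$ times that of $X$.

*Proof.* **Step 1: trivial ranges of $p$, and the union.** If $p>\frac18$, then $\mathsf H(X)\le s\log_2(N+1)\le8ps\log_2(N+1)\le L_1sp$. If $p=0$, then $X=\emptyset$ and $\mathsf H(X)=0$. Let $0<p\le\frac18$ and $t=\lfloor\frac1{8p}\rfloor$. As $\lfloor y\rfloor\ge\max(1,\frac y2)$ for $y\ge1$, we have $t\ge\max(1,\frac1{16p})$, and $tp\le\frac18$. Let $X^1,\dots,X^t$ be i.i.d. copies of $X$ and $Y=\bigcup_jX^j\in\mathcal A$, so that $\mathsf H(Y)\le s\log_2(N+1)$.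

**Step 2: reduce to one coordinate.** Identify sets with indicator vectors and $D$ with $\{1,\dots,n\}$. Fix $i$ and let $q^j$ be the conditional probability $\Pr[X_i=1\mid X_{<i}=x]$ evaluated at $x=X^j_{<i}$. The $q^j$ are i.i.d., say distributed as $q$, with $\mathbb Eq=\Pr[X_i=1]\le p$ and $\mathsf H(X_i\mid X_{<i})=\mathbb Eh(q)$. Given all $X^j_{<i}$, the bit $Y_i$ is the OR of independent Bernoulli$(q^j)$ variables, so it is $1$ with probability $o=1-\prod_j(1-q^j)$. Since $Y_{<i}$ is determined by the $X^j_{<i}$,
$$\mathsf H(Y_i\mid Y_{<i})\ge\mathsf H(Y_i\mid X^1_{<i},\dots,X^t_{<i})=\mathbb Eh(o).\tag{4}$$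
It remains to bound $\mathbb Eh(q)$ by about $\frac1t\mathbb Eh(o)$. Let $G_j=\{\sum_{l\ne j}q^l\le\frac12\}$. It is independent of $q^j$, and since $\mathbb E\sum_{l\ne j}q^l\le tp\le\frac18$, Markov's inequality gives $\Pr[G_j]\ge\frac34$.

**Step 3: the part $q>\frac12$.** Let $a^j=1-\prod_{l\ne j}(1-q^l)$. Then $o=(1-a^j)q^j+a^j\cdot1$, so concavity and $h(1)=0$ give $h(o)\ge(1-a^j)h(q^j)$. On $G_j$, $1-a^j\ge1-\sum_{l\ne j}q^l\ge\frac12$. The events $\{q^j>\frac12\}\cap G_j$ are disjoint over $j$, because on $G_j$ all other $q^l$ are at most $\frac12$. Hence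
$$\mathbb Eh(o)\ge\sum_j\mathbb E\big[h(o)1_{q^j>1/2}1_{G_j}\big]\ge t\cdot\tfrac34\cdot\tfrac12\,\mathbb E[h(q)1_{q>1/2}].\tag{5}$$

**Step 4: the part $q\le\frac12$.** Let $\Sigma=\sum_lq^l$ and let $W$ be the event that all $q^l\le\frac12$ and $\Sigma\le1$. By concavity $\ln(1-x)$ lies above its chord on $[0,\frac12]$, that is, $\ln(1-x)\ge-2(\ln2)x$. So on $W$, $1-o\ge e^{-2(\ln2)\Sigma}\ge\frac14$ and $o\le\frac34$. Also $o\ge1-e^{-\Sigma}\ge(1-\frac1e)\Sigma\ge0.63\,\Sigma$ for $\Sigma\in[0,1]$, again by concavity. Concavity of $h$ gives $h(o)\ge2\min(o,1-o)$, and this is at least $\frac23o$ for $o\le\frac34$: clear for $o\le\frac12$, and for $\frac12\le o\le\frac34$ because $2(1-o)\ge\frac12\ge\frac23o$. So $h(o)\ge\frac23\cdot0.63\,\Sigma\ge0.4\,\Sigma$ on $W$. Finally $\{q^j\le\frac12\}\cap G_j\subseteq W$: on $G_j$ the other $q^l$ sum to at most $\frac12$. Therefore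
$$\mathbb Eh(o)\ge0.4\sum_j\mathbb E[q^j1_W]\ge0.4\sum_j\mathbb E\big[q^j1_{q^j\le1/2}1_{G_j}\big]\ge0.3\,t\,\mathbb E[q1_{q\le1/2}].\tag{6}$$

**Step 5: pass from $q$ to $h(q)$ and sum.** Since $(1-x)\ln\frac1{1-x}\le x$, we have $h(x)\le x\log_2(e/x)$, and the right side is increasing on $(0,1]$ (the derivative of $x\ln(e/x)$ is $-\ln x$). Let $\theta=N^{-2}$, $\Lambda=\log_2(e/\theta)=\log_2(eN^2)\ge1$. Then $h(q)\le\Lambda q$ for $\theta\le q\le\frac12$ and $h(q)\le\theta\Lambda$ for $q<\theta$. With (5) and (6),
$$\mathbb Eh(q)\le\Big(\frac8{3t}+\frac{10\Lambda}{3t}\Big)\mathbb Eh(o)+\theta\Lambda\le\frac{6\Lambda}t\,\mathbb Eh(o)+\theta\Lambda .$$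
Sum over $i$, using (4) and the chain rule on both sides:
$$\mathsf H(X)\le\frac{6\Lambda}t\mathsf H(Y)+n\theta\Lambda\le96p\Lambda s\log_2(N+1)+\frac{\log_2(eN^2)}N\le L_1sp+1 .$$
The last fraction is below $\frac{7.5}8$ at $N=8$ and decreases for $N\ge8$. $\square$

## 5. From the largest inclusion probability to the mean mass

Lemma 6 controls entropy by the largest inclusion probability. For sampling we need the mean mass $\mathbb E\pi(X)$ with respect to a measure $\pi$. These differ. If $\mathcal A$ is the power set of $k$ points whose total $\pi$-mass is tiny, and the rest of the mass sits elsewhere, then a uniformly random member has entropy $k$ and negligible mean mass. Deleting those $k$ points cures this. In general we delete the points that $X$ contains too often.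

**Lemma 7.** Let $\pi$ be a measure on $D$ with $p=\pi(D)>0$. There is a probability distribution $\mu$ on $\{I\subseteq D:\pi(I)\le p/2\}$ such that for *every* law of a random $X\in\mathcal A$
$$\mathbb E_{I\sim\mu}\mathsf H(X\setminus I)\le\kappa\,\mathbb E\pi(X)+1,\qquad\kappa=\frac{2L_1s}p .$$

*Proof.* **Step 1: one set $I$ for one law.** Given the law of $X$, let $p_i=\Pr[i\in X]$, $\tau=2\mathbb E\pi(X)/p$ and $I=\{i:p_i>\tau\}$. Since $\sum_i\pi_ip_i=\mathbb E\pi(X)=\tau p/2$, we get $\tau\pi(I)\le\tau p/2$, so $\pi(I)\le p/2$ if $\tau>0$. If $\tau=0$, every $i$ with $p_i>0$ has $\pi_i=0$, so $\pi(I)=0$. The set $X\setminus I$ is a random member of the trace of $\mathcal A$ on $D\setminus I$, which is union-closed, contains $\emptyset$, has VC dimension at most $s$, and lives on at most $N$ points. The inclusion probabilities are at most $\tau$. Lemma 6 gives $\mathsf H(X\setminus I)\le L_1s\tau+1=\kappa\,\mathbb E\pi(X)+1$.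

**Step 2: exchange quantifiers.** The set in Step 1 depends on the law of $X$, and we shall need one choice that serves all laws. Consider the payoff $\mathbb E_{I\sim\mu}\mathsf H(X\setminus I)-\kappa\,\mathbb E\pi(X)$ as a function of $\mu$ and of the law of $X$. It is linear in $\mu$. It is continuous and concave in the law of $X$, since the law of $X\setminus I$ is linear in the law of $X$ and entropy is concave. Both variables range over compact simplices. By the von Neumann/Sion minimax theorem, $\min_\mu\max_{\text{law}}=\max_{\text{law}}\min_\mu$, and the right side is at most $1$ by Step 1. A minimizing $\mu$ is as required. $\square$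

## 6. One layer: relative estimates for all members at once

We now estimate the part of $\pi$ that the random set $I$ leaves alone. Very light members of $\mathcal A$ are removed as well.

**Lemma 8.** Let $\pi,p,\mu$ be as in Lemma 7, $\rho=\frac p{4s}$, $I_0=\bigcup\{A\in\mathcal A:\pi(A)\le\rho\}$, $v_i=\mu(I\not\ni i)\,1[i\notin I_0]$, $\nu_i=v_i\pi_i$.

(i) $(\pi-\nu)(D)\le\frac34p$.

(ii) Let $Z\in\{0,1\}^D$ be fixed, $\gamma\in(0,1]$, $\delta'\in(0,1)$, let $J_1,\dots,J_m$ be i.i.d. from $\pi/p$, and put $\hat\nu(A)=\frac pm\sum_rv_{J_r}Z_{J_r}1[J_r\in A]$, $\nu_Z(A)=\sum_{i\in A}\nu_iZ_i$. If $m\ge\frac{32s}{\gamma^2}(L_1+2+\ln\frac1{\delta'})$, then with probability at least $1-\delta'$: $|\hat\nu(A)-\nu_Z(A)|\le\gamma\pi(A)$ for all $A\in\mathcal A$.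

*Proof of (i).* Write $I_0$ as the union of a minimal number $k$ of members $A_1,\dots,A_k$ with $\pi(A_j)\le\rho$. By minimality each $A_j$ has a private point, which lies in no other $A_l$. The unions of subfamilies of $\{A_1,\dots,A_k\}$, including the empty one, belong to $\mathcal A$ and shatter the set of private points. So $k\le s$ and $\pi(I_0)\le s\rho=\frac p4$. Since $1-v_i\le\mu(I\ni i)+1[i\in I_0]$, we get $(\pi-\nu)(D)\le\mathbb E_\mu\pi(I)+\pi(I_0)\le\frac p2+\frac p4$. $\square$

*Proof of (ii).* **Step 1: rewrite the error as an average over $I$.** Let $I'=I\cup I_0$, so that $v_i=\mathbb E_{I\sim\mu}1[i\notin I']$. For $T\subseteq D$ let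
$$\mathrm{dev}(T)=\frac pm\#\{r:J_r\in T,\ Z_{J_r}=1\}-\pi_Z(T),\qquad\pi_Z(T)=\sum_{i\in T}\pi_iZ_i .$$
Then $\hat\nu(A)-\nu_Z(A)=\mathbb E_{I\sim\mu}\mathrm{dev}(A\setminus I')$.

**Step 2: set up the change of measure.** Call $A\in\mathcal A$ bad if $|\hat\nu(A)-\nu_Z(A)|>\gamma\pi(A)$, let $B$ be the event that some $A$ is bad, and suppose $b=\Pr(B)>0$. A member contained in $I_0$ is never bad, since there $v=0$ and both quantities vanish. So a bad $A$ is not contained in $I_0$, hence
$$\pi(A)>\rho\quad\text{for every bad }A.\tag{7}$$
Let $\mathbf P$ be the law of $J=(J_1,\dots,J_m)$, let $\mathbf Q=\mathbf P(\cdot\mid B)$, and let $X=X(J)$ be a bad set chosen as a function of $J$ on $B$. Under $\mathbf Q$, $X$ is a random member of $\mathcal A$ with a law we know nothing about; this is why Lemma 7 was proved for every law. Instead of a union bound we use the Donsker–Varadhan inequality $\mathbb E_{\mathbf Q}F\le\mathrm{KL}(\mathbf Q\|\mathbf P)+\ln\mathbb E_{\mathbf P}e^F$.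

**Step 3: exponential moment for a fixed set.** Put $u=\frac\gamma4$ and $a=\frac{um}p$. For fixed $T$, $a\,\mathrm{dev}(T)=u\sum_r(\xi_r-w)$ with $\xi_r$ i.i.d. Bernoulli$(w)$, $w=\pi_Z(T)/p$. From $e^x\le1+x+x^2$ for $|x|\le1$ we get $\mathbb Ee^{\pm u(\xi_r-w)}\le1+u^2w\le e^{u^2w}$. Hence
$$\mathbb E_{\mathbf P}e^{a|\mathrm{dev}(T)|}\le2e^{mu^2w}=2e^{au\pi_Z(T)}\le2e^{au\pi(T)}.\tag{8}$$

**Step 4: apply Donsker–Varadhan for fixed $I$.** Let $T=X\setminus I'$, and compare the joint law $\mathbf Q_{T,J}$ with the product $\mathbf Q_T\otimes\mathbf P$, with $F=a|\mathrm{dev}(T)|-au\pi(T)$. Under the product law $T$ is independent of the draws, so (8) gives $\ln\mathbb Ee^F\le\ln2$ and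
$$a\,\mathbb E_{\mathbf Q}|\mathrm{dev}(T)|-au\,\mathbb E_{\mathbf Q}\pi(T)\le\mathrm{KL}(\mathbf Q_{T,J}\|\mathbf Q_T\otimes\mathbf P)+\ln2 .$$
Splitting the logarithm of the density ratio, the divergence equals $\mathrm{KL}(\mathbf Q_{T,J}\|\mathbf Q_T\otimes\mathbf Q)+\mathrm{KL}(\mathbf Q\|\mathbf P)$. The first term is the mutual information of $T$ and $J$, at most the entropy of $T$ in nats. Since $T=(X\setminus I)\setminus I_0$ is a function of $X\setminus I$, this is at most $(\ln2)\mathsf H_{\mathbf Q}(X\setminus I)$. The second term is $\ln\frac1b$, because $\mathbf Q$ is $\mathbf P$ conditioned on an event of probability $b$.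

**Step 5: average over $I$ and conclude.** On the left use $\pi(T)\le\pi(X)$ and, by Step 1 and badness, $\mathbb E_{I\sim\mu}|\mathrm{dev}(X\setminus I')|\ge|\hat\nu(X)-\nu_Z(X)|>\gamma\pi(X)$. On the right use Lemma 7 for the law of $X$ under $\mathbf Q$. As $\ln2\le1$ and $2\ln2\le2$,
$$(a\gamma-au-\kappa)\,\mathbb E_{\mathbf Q}\pi(X)\le\ln\frac1b+2 .$$
Here $a\gamma-au=\frac{\gamma m}{4p}\cdot\frac{3\gamma}4=\frac{3\gamma^2m}{16p}$, and $\kappa=\frac{2L_1s}p\le\frac{\gamma^2m}{16p}$ because $m\ge32sL_1/\gamma^2$. By (7), $\mathbb E_{\mathbf Q}\pi(X)\ge\rho$, so the left side is at least $\frac{\gamma^2m}{8p}\cdot\frac p{4s}=\frac{\gamma^2m}{32s}$. Therefore $b\le e^{2-\gamma^2m/(32s)}\le\delta'$. $\square$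

In Step 5 the mass $\mathbb E_{\mathbf Q}\pi(X)$ appears on both sides: the concentration gain $\frac{3\gamma^2m}{16p}\mathbb E\pi(X)$ beats the entropy cost $\kappa\,\mathbb E\pi(X)$ at every scale of mass. This is where the union bound of Section 2 lost the factor $1/\eta$.

## 7. Peeling layers

Lemma 8 handles $\nu$, at least a quarter of the mass. We repeat with what is left.

**Lemma 9.** Let $D\subseteq[N]$, $N\ge8$, let $\mathcal A$ be a family on $D$ as in Section 4, let $P_N$ be the uniform probability on $[N]$, and let $Z\in\{0,1\}^D$ be fixed. Let $\gamma\in(0,1]$, $\eta\in(0,1)$, $\ell=\lceil\log_{4/3}(1/\eta)\rceil$. By reading $Z$ at no more than $\ell\big\lceil\frac{32s\ell^2}{\gamma^2}(L_1+2+\ln\frac1{\delta'})\big\rceil$ random positions one obtains $\hat z:\mathcal A\to\mathbb R$ with $\hat z(\emptyset)=0$ such that, with probability at least $1-\ell\delta'$, for all $A\in\mathcal A$: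
$$|\hat z(A)-P_N(A\cap\{Z=1\})|\le\gamma P_N(A)+\eta .$$

*Proof.* Let $\pi_0$ be $P_N$ restricted to $D$. For $0\le l<\ell$ let $\nu_l$ be the measure $\nu$ of Lemma 8 for $\pi=\pi_l$, and $\pi_{l+1}=\pi_l-\nu_l\ge0$; stop if $\pi_l=0$. None of this depends on $Z$. By Lemma 8(i), $\pi_\ell(D)\le(\frac34)^\ell\le\eta$. Also $\pi_l\le\pi_0$ and $\pi_0=\sum_{l<\ell}\nu_l+\pi_\ell$. Apply Lemma 8(ii) with $\gamma/\ell$ in place of $\gamma$ to each layer, with independent draws, and let $\hat z=\sum_{l<\ell}\hat\nu_l$. Except with probability $\ell\delta'$ all layers succeed, and then, since $P_N(A\cap\{Z=1\})$ is the sum of the $Z$-parts of the $\nu_l$ and of $\pi_\ell$,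
$$|\hat z(A)-P_N(A\cap\{Z=1\})|\le\sum_{l<\ell}\frac\gamma\ell\pi_l(A)+\pi_\ell(A)\le\gamma P_N(A)+\eta .\qquad\square$$

So (3) holds at a cost of $\tilde O(s)$ labels, and $\eta$ enters only through $\ell$.

## 8. Sifting: the region where the reference function is bad

Fix a pool $(X_i,Y_i)_{i\le N}$, $N\ge8$, and write $\mathrm{er}_R$ as in Section 1. Given a reference $f$ and a set $R$ of positions, we look for the analogue of $U$: a part $R^+\subseteq R$ of mass $O(\mathrm{er}_R(f))$ such that on $R\setminus R^+$ no $h\in\mathbb C$ beats $f$ by more than about $\varepsilon$.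

If $z$ were known exactly, one step would do. Let $R_1\in\mathcal F_f^\cup$ maximize $z(A\cap R)-\frac12P_N(A\cap R)$. Comparison with $\emptyset$ gives $z(R_1\cap R)\ge\frac12P_N(R_1\cap R)$, so $f$ errs on at least half of the removed part. Comparison with $R_1\cup A$ gives $z(A\cap R\setminus R_1)\le\frac12P_N(A\cap R\setminus R_1)$ for every $A$, and by the computation (2) on the rest $f$ is at least as good as every $h$. The second comparison is why unions are needed. With estimates as in (3), the second comparison carries an error $2\gamma P_N(R_1\cap R)$. It is proportional to the mass of the removed part, and that may be far larger than $\varepsilon$. The remedy is to repeat with slowly increasing thresholds: each round then removes at most about half as much as the previous one, so that after logarithmically many rounds the error is of order $\varepsilon$.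

**Lemma 10.** Let $f\in\mathbb C$, $R\subseteq[N]$, $\varepsilon_1\in(0,1)$, $Q=\lceil\log_2\frac1{\varepsilon_1}\rceil+1$, $\gamma=\frac1{32Q}$, $\eta=\frac{\varepsilon_1}{20Q}$, $\ell=\lceil\log_{4/3}\frac1\eta\rceil$. With at most $Q\ell\lceil\frac{32s\ell^2}{\gamma^2}(L_1+2+\ln\frac1{\delta'})\rceil$ label requests one finds $\mathcal R_1,\dots,\mathcal R_Q\subseteq\mathcal X$, each a finite union of sets $\{h\ne f\}$, $h\in\mathbb C$, such that with probability at least $1-Q\ell\delta'$, for $R^+=\{i\in R:X_i\in\bigcup_k\mathcal R_k\}$: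

(a) $P_N(R^+)\le4\,\mathrm{er}_R(f)+4Q\eta$;

(b) $\mathrm{er}_{R\setminus R^+}(f)\le\mathrm{er}_{R\setminus R^+}(h)+2\varepsilon_1$ for all $h\in\mathbb C$.

*Proof.* **Step 1: the rounds.** Let $Z_i=1[f(X_i)\ne Y_i]$, $z(A)=P_N(A\cap\{Z=1\})$, let $\mathcal A=\mathcal F_f^\cup$ on $[N]$ (Lemma 5), and let $\theta_k=\frac9{32}+6\gamma(k-1)$. Then $\theta_k-\gamma\ge\theta_1-\gamma\ge\frac14$, and $\theta_Q+\gamma\le\frac9{32}+\frac6{32}+\frac1{32}=\frac12$. Let $D_0=R$. In round $k=1,\dots,Q$ apply Lemma 9, with fresh randomness, to $D_{k-1}$ and the trace of $\mathcal A$ on it, obtaining $\hat z_k$; one reading of $Z_i$ is one request of $Y_i$. Choose $R_k\in\mathcal A$ maximizing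
$$\hat z_k(A\cap D_{k-1})-\theta_kP_N(A\cap D_{k-1})$$
over $A\in\mathcal A$, put $B_k=R_k\cap D_{k-1}$, $D_k=D_{k-1}\setminus R_k$, and let $\mathcal R_k\subseteq\mathcal X$ be a corresponding finite union, so $R_k=\{i:X_i\in\mathcal R_k\}$. Then $R^+=\bigcup_kB_k$ is a disjoint union and $R\setminus R^+=D_Q$. With probability at least $1-Q\ell\delta'$ all estimates are valid; assume this.

**Step 2: $f$ errs often on what is removed.** Compare $R_k$ with $\emptyset$, for which $\hat z_k=0$: $\hat z_k(B_k)\ge\theta_kP_N(B_k)$. Hence
$$z(B_k)\ge(\theta_k-\gamma)P_N(B_k)-\eta.\tag{9}$$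

**Step 3: $f$ errs rarely on what could still be added.** Let $A\in\mathcal A$ and $A'=A\cap D_k$. Since $R_k\cup A\in\mathcal A$ has trace $B_k\cup A'$ on $D_{k-1}$, a disjoint union, maximality gives $\hat z_k(B_k\cup A')-\hat z_k(B_k)\le\theta_kP_N(A')$. Replacing the two estimates by the true values costs $\gamma P_N(B_k\cup A')+\eta$ and $\gamma P_N(B_k)+\eta$, so
$$z(A\cap D_k)\le(\theta_k+\gamma)P_N(A\cap D_k)+2\gamma P_N(B_k)+2\eta.\tag{10}$$

**Step 4: proof of (a).** Summing (9) with $\theta_k-\gamma\ge\frac14$ over $k$: $\mathrm{er}_R(f)=z(R)\ge z(R^+)\ge\frac14P_N(R^+)-Q\eta$.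

**Step 5: the removed masses halve.** Apply (10) to $A=R_{k+1}$, for which $A\cap D_k=B_{k+1}$, and (9) to $B_{k+1}$:
$$(\theta_{k+1}-\theta_k-2\gamma)P_N(B_{k+1})\le2\gamma P_N(B_k)+3\eta .$$
The bracket equals $4\gamma$, so $P_N(B_{k+1})\le\frac12P_N(B_k)+\frac{3\eta}{4\gamma}$. Iterating from $P_N(B_1)\le1$ gives $P_N(B_Q)\le2^{1-Q}+\frac{3\eta}{2\gamma}$.

**Step 6: proof of (b).** By (10) with $k=Q$ and $\theta_Q+\gamma\le\frac12$, for every $A\in\mathcal A$
$$z(A\cap D_Q)\le\tfrac12P_N(A\cap D_Q)+2\gamma\Big(2^{1-Q}+\frac{3\eta}{2\gamma}\Big)+2\eta=\tfrac12P_N(A\cap D_Q)+4\gamma2^{-Q}+5\eta .$$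
As $2^{-Q}\le\frac{\varepsilon_1}2$, $\gamma\le\frac1{32}$ and $5\eta=\frac{\varepsilon_1}{4Q}$, the last two terms sum to at most $\varepsilon_1$. For $h\in\mathbb C$ take $A=\{i:h(X_i)\ne f(X_i)\}$. The computation (2), restricted to $D_Q$, gives $\mathrm{er}_{D_Q}(f)-\mathrm{er}_{D_Q}(h)=2z(A\cap D_Q)-P_N(A\cap D_Q)\le2\varepsilon_1$. $\square$

## 9. The algorithm and the proof of Theorem 2

In Proposition 1 the tested region had mass $O(\beta+\varepsilon)$ at once. Now (a) bounds it by $4\,\mathrm{er}_R(f)$, and a reference $f$ with error $O(\beta+\varepsilon)$ is too expensive to find directly. But a crude ERM on $R_t$, with constant accuracy, costs only $O(d+\log)$ labels and lets sifting halve the mass. We iterate until the mass is $O(\beta+\varepsilon)$ and finish passively, as before.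

The passage from the pool to $P$ uses the following fact (Devroye–Györfi–Lugosi, Theorem 12.5).

**(F2)** $\Pr(\sup_{A\in\mathcal S}|\nu_n(A)-\nu(A)|>\gamma)\le8\,S(\mathcal S,n)e^{-n\gamma^2/32}$, where $\nu_n$ is the empirical measure of $n$ i.i.d. points from $\nu$ and $S(\mathcal S,n)$ is the shatter coefficient, the largest number of traces of $\mathcal S$ on $n$ points.

Assume $s=\mathfrak s\le\frac d\varepsilon$.

**Parameters.** Let $T=\lceil\log_2\frac1{8\varepsilon}\rceil\ge1$, $\varepsilon_1=\frac\varepsilon{16T}$, and $Q,\gamma,\eta,\ell$ as in Lemma 10. Let $\bar\beta=\beta+\frac\varepsilon4$, $\delta'=\frac\delta{4TQ\ell}$, and $N=\lceil C_0(d/(\varepsilon\delta))^4\rceil$ with $C_0\ge8$ a large universal constant. Then $T,Q,\ell=O(\log\frac1\varepsilon)$ and $\log N=O(\log\frac d{\varepsilon\delta})$.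

**Algorithm.** Take the pool $X_1,\dots,X_N$. Put $E_0=\mathcal X$; always $R_t=\{i\le N:X_i\in E_t\}$ and $p_t=P_N(R_t)$. For $t=0,1,\dots$, while $p_t>32\bar\beta$:

1. Draw $n_1=\lceil32^2c_0(d+\ln\frac{4T}\delta)\rceil$ uniform indices from $R_t$, request their labels, and let $f_t\in\mathbb C$ be an ERM on them.
2. Apply Lemma 10 to $(f_t,R_t)$, get $\mathcal R_{t,1},\dots,\mathcal R_{t,Q}$, and set $E_{t+1}=E_t\cap\bigcup_k\mathcal R_{t,k}$.

If the loop has not ended after $T$ iterations, stop and output anything. Otherwise let $\tau\le T$ be the final $t$ and $p=p_\tau\le32\bar\beta$. If $p>\frac\varepsilon{16}$, draw $n_2=\lceil c_0(16p/\varepsilon)^2(d+\ln\frac4\delta)\rceil$ uniform indices from $R_\tau$, request their labels, and let $\hat h\in\mathbb C$ be an ERM; if $p\le\frac\varepsilon{16}$ let $\hat h\in\mathbb C$ be arbitrary. Output $\hat g=f_t$ on $E_t\setminus E_{t+1}$ for $t<\tau$, and $\hat g=\hat h$ on $E_\tau$.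

**Step 1: compare the pool with $P$.** The output is improper, so we need uniform convergence over all possible outputs. Let $\mathcal G$ be the class of all $g$ of the form of $\hat g$ with $\tau\le T$, $f_t,\hat h\in\mathbb C$, and $\mathcal R_{t,k}$ finite unions (possibly empty) of sets $\{h\ne f_t\}$. Then $\mathbb C\subseteq\mathcal G$ (take $\tau=0$). On $N$ points each $f_t$ and $\hat h$ has at most $(N+1)^d$ traces, and given the trace of $f_t$ each $\mathcal R_{t,k}$ has at most $(N+1)^s$ traces, by Lemma 5 and Sauer's lemma. Since $Td+d+TQs\le(T+1)(Q+1)\frac d\varepsilon$, the number $\Pi$ of traces of $\mathcal G$ satisfies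
$$\ln\Pi\le\ln(T+1)+(T+1)(Q+1)\frac d\varepsilon\ln(N+1).$$
We claim $N\ge\frac{2048}{\varepsilon^2}(\ln\frac{32}\delta+\ln\Pi)$ for $C_0$ large. Indeed $(T+1)(Q+1)=O(\log^2\frac1\varepsilon)=O(\varepsilon^{-1/2})$, $\ln(N+1)=O(1+\ln C_0+\ln\frac d{\varepsilon\delta})$ and $\ln\frac d{\varepsilon\delta}=O((\frac d{\varepsilon\delta})^{1/2})$. So the right side is at most a universal constant times $(1+\ln C_0)d^{1.5}\varepsilon^{-4}\delta^{-1}\le(1+\ln C_0)(\frac d{\varepsilon\delta})^4$. On given labeled points the sets $\{(x,y):g(x)\ne y\}$ have as many traces as the functions $g$ have on the points. By (F2) with deviation $\frac\varepsilon8$, with probability at least $1-8\Pi e^{-N\varepsilon^2/2048}\ge1-\frac\delta4$,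
$$|\mathrm{er}_{[N]}(g)-\mathrm{er}_P(g)|\le\frac\varepsilon8\quad\text{for all }g\in\mathcal G.\tag{11}$$
Fix $h^*\in\mathbb C$ with $\mathrm{er}_P(h^*)\le\inf_{\mathbb C}\mathrm{er}_P+\frac\varepsilon8\le\beta+\frac\varepsilon8$. On (11), $\mathrm{er}_{[N]}(h^*)\le\bar\beta$. From now on condition on the pool, points and hidden labels, and assume (11). Only the internal draws remain random.

**Step 2: each iteration halves the mass.** Uniform indices from $R_t$ give i.i.d. examples from the uniform distribution on the labeled positions of $R_t$. By (F1) with deviation $\frac1{32}$, conditionally on the past and except with probability $\frac\delta{4T}$,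
$$\mathrm{er}_{R_t}(f_t)\le\mathrm{er}_{R_t}(h^*)+\frac{p_t}{16}\le\bar\beta+\frac{p_t}{16}.$$
Lemma 10 fails with probability at most $Q\ell\delta'=\frac\delta{4T}$. As $\{i\in R_t:X_i\in\bigcup_k\mathcal R_{t,k}\}=R_{t+1}$, part (a) gives
$$p_{t+1}\le4\bar\beta+\frac{p_t}4+4Q\eta\le\frac{p_t}8+\frac{p_t}4+\frac{p_t}8=\frac{p_t}2 ,$$
because $\bar\beta<\frac{p_t}{32}$ and $4Q\eta=\frac{\varepsilon_1}5\le\varepsilon\le\frac{p_t}8$, the latter since $p_t>32\bar\beta\ge8\varepsilon$. So $p_t\le2^{-t}$, and if $T$ iterations are made then $p_T\le8\varepsilon\le32\bar\beta$. Hence, outside failures of total probability at most $\frac\delta2$, the loop ends with $\tau\le T$.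

**Step 3: the error of the output.** If $p>\frac\varepsilon{16}$, (F1) with deviation $\frac\varepsilon{16p}<1$ gives, except with probability $\frac\delta4$, $\mathrm{er}_{R_\tau}(\hat h)\le\mathrm{er}_{R_\tau}(h^*)+2\cdot\frac\varepsilon{16p}\cdot p=\mathrm{er}_{R_\tau}(h^*)+\frac\varepsilon8$. For $p\le\frac\varepsilon{16}$ this is trivial. By Lemma 10(b) with $h=h^*$,
$$\mathrm{er}_{[N]}(\hat g)=\sum_{t<\tau}\mathrm{er}_{R_t\setminus R_{t+1}}(f_t)+\mathrm{er}_{R_\tau}(\hat h)\le\mathrm{er}_{[N]}(h^*)+2T\varepsilon_1+\frac\varepsilon8=\mathrm{er}_{[N]}(h^*)+\frac\varepsilon4 .$$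
Since $\hat g,h^*\in\mathcal G$, (11) gives $\mathrm{er}_P(\hat g)\le\mathrm{er}_P(h^*)+\frac\varepsilon4+\frac\varepsilon4\le\inf_{\mathbb C}\mathrm{er}_P+\varepsilon$. The total failure probability is at most $\frac\delta4+\frac\delta2+\frac\delta4=\delta$.

**Step 4: count labels, in all cases.** The final stage is executed only if $p\le32\bar\beta=32\beta+8\varepsilon$, so $p^2\le2048\beta^2+128\varepsilon^2$ and
$$n_2\le1+256c_0\Big(\frac{2048\beta^2}{\varepsilon^2}+128\Big)\Big(d+\ln\frac4\delta\Big)=O\Big(\frac{\beta^2}{\varepsilon^2}\Big(d+\log\frac1\delta\Big)\Big)+O\Big(d+\log\frac1\delta\Big).$$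
The loop makes at most $T$ iterations, which cost at most
$$Tn_1+TQ\ell\Big\lceil32s\,\ell^2(32Q)^2\Big(L_1+2+\ln\frac1{\delta'}\Big)\Big\rceil=O\Big(s\,TQ^3\ell^3\log^2\frac d{\varepsilon\delta}\Big)=O\Big(s\log^7\frac1\varepsilon\,\log^2\frac d{\varepsilon\delta}\Big),$$
using $L_1=O(\log^2\frac d{\varepsilon\delta})$, $\ln\frac1{\delta'}=O(\log\frac1{\varepsilon\delta})$ and $d\le s$. The term $O(d+\log\frac1\delta)$ is absorbed because $1\le d\le s$. These bounds hold on every run, exceptional ones included, so Theorem 2 is proved, and with it Corollary 3. $\square$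

## 10. Lower bounds for the class of small subsets

We prove Theorem 4 directly, without the quoted lower bound, which needs a nondegeneracy condition. For the two functions on a one-point space ($d=\mathfrak s=1$) and $\beta=\frac14$, the rarer label has probability at most $\frac14$. By Hoeffding the majority vote over $\lceil8\ln\frac1\delta\rceil$ labels is then wrong with probability at most $\delta$ and otherwise has zero excess error. So the term $\frac{\beta^2}{\varepsilon^2}\log\frac1\delta$ is not a lower bound there as $\varepsilon\to0$. The class below avoids this with an extra point $0$ that can absorb probability mass.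

Let $\mathcal X=\{0,1,\dots,s\}$ ($\{0,1,2,\dots\}$ if $s=\infty$) and $\mathbb C=\{1_H:H\subseteq\mathcal X\setminus\{0\},|H|\le d\}$. All functions vanish at $0$, so $0$ lies in no shattered set and no star set. On the other points every set of $d$ points is shattered and no set of $d+1$ points is, so $\mathrm{VC}(\mathbb C)=d$. Moreover $\mathfrak s(\mathbb C)\le s$, and the center $1_\emptyset$ with the singletons gives $\mathfrak s(\mathbb C)=s$. We prove three lower bounds (A)–(C); the theorem follows because the maximum of three terms is at least a third of their sum. Note that $\mathrm{QC}_a$ is nondecreasing in $\beta$. A label is requested at most once per index.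

**(A) $\mathrm{QC}_a=\Omega(s\wedge\frac d\varepsilon)$.** By monotonicity take $\beta=0$. The hard task is to find $d$ marked points among about $d/\varepsilon$.

*Case 1: $s\ge16d$ and $\varepsilon\le\frac1{128}$.* Let $M=\min\{s,\lfloor\frac d{8\varepsilon}\rfloor\}\ge16d$. Let $X$ be uniform on $\{1,\dots,M\}$ and $Y=1[X\in H]$, with $H$ a uniformly random $d$-subset of $\{1,\dots,M\}$. Condition on the algorithm's randomness and on the unlabeled data, which are independent of $H$. Suppose at most $M/8$ labels are requested. Given the transcript, the unfound part of $H$ is uniform among subsets of its size of the unqueried points. Hence the next new point queried is in $H$ with probability equal to the current fraction of $H$-points among unqueried points, and this fraction, frozen when the queries stop, is a martingale started at $\frac dM$. So the expected number of $H$-points found is at most $\frac M8\cdot\frac dM=\frac d8$, and with probability at least $\frac12$ at most $\frac d4$ are found.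

In that event the unfound part $H'$ has size $k\ge\frac34d$ and is uniform among $k$-subsets of at least $\frac78M$ unqueried points. Let $\hat h$ mark a set $G$ of $g$ unqueried points. Success needs $|G\triangle H'|\le\varepsilon M\le\frac d8$, that is, $|G\cap H'|\ge\frac12(k+g-\frac d8)$. As $k>\frac d8$, this is impossible for $g=0$. For $g\ge1$, $\mathbb E|G\cap H'|\le\frac{gk}{7M/8}$ and Markov's inequality bounds its conditional probability by
$$\frac{2gk}{(7M/8)(k+g-d/8)}\le\frac{16k}{7M}\le\frac{16d}{7M}\le\frac17 .$$
So the success probability, averaged over $H$, is at most $\frac12+\frac17<\frac78<1-\delta$, and some $H$ defeats the algorithm. Since $\lfloor y\rfloor\ge\frac y2$ for $y\ge1$, $\mathrm{QC}_a\ge\frac M8\ge\frac1{128}(s\wedge\frac d\varepsilon)$.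

*Case 2: otherwise.* Then $s\wedge\frac d\varepsilon\le128d$. Take $X$ uniform on $\{1,\dots,d\}$ with a uniformly random labeling of these points, realizable in $\mathbb C$. After at most $\frac d8$ requests, $k\ge\frac78d$ points keep independent fair labels. Success allows at most $\varepsilon d<\frac d8<\frac k2$ errors among them, which by symmetry has probability at most $\frac12<1-\delta$. So $\mathrm{QC}_a\ge\frac d8\ge\frac1{1024}(s\wedge\frac d\varepsilon)$.

**Preparation for (B) and (C).** Put $\beta_0=\min\{\beta,\frac12\}$, so $\beta_0^2\ge\frac{\beta^2}4$; by monotonicity it suffices to work with $\beta_0$. For $0<\alpha\le\frac14$,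
$$\mathrm{KL}\big(\mathrm{Ber}(\tfrac12\pm\alpha)\,\|\,\mathrm{Ber}(\tfrac12\mp\alpha)\big)=2\alpha\ln\frac{1+2\alpha}{1-2\alpha}\le2\alpha\cdot\frac{4\alpha}{1-4\alpha^2}\le11\alpha^2,\tag{12}$$
using $\ln\frac{1+x}{1-x}\le\frac{2x}{1-x^2}$ for $0\le x<1$ (equality at $0$, and the derivatives are $\frac2{1-x^2}\le\frac{2(1+x^2)}{(1-x^2)^2}$). Next, let two distributions have the same marginal on $\mathcal X$ and differ only in the conditional law of $Y$ at one point $i$. The transcript consists of the internal randomness, the unlabeled sequence and the requested labels. The first two have the same law in both cases. Given the past, each newly requested label has the same law in both cases unless it is requested at point $i$. By the chain rule, the KL divergence between the transcript laws is at most the expected number of labels requested at $i$ under the first distribution, times the divergence of the two label laws at $i$. We also use the Bretagnolle–Huber inequality $\mathbf P(A)+\mathbf Q(A^c)\ge\frac12e^{-\mathrm{KL}(\mathbf P\|\mathbf Q)}$, and $\ln\frac1{4\delta}\ge\frac13\ln\frac1\delta$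 for $\delta\le\frac18$.

**(B) $\mathrm{QC}_a=\Omega(\frac{\beta^2}{\varepsilon^2}\log\frac1\delta)$.** Only one point is uncertain here. Let $P_+,P_-$ have mass $p$ on the point $1$ and $1-p$ on the point $0$, with $Y=0$ at $0$, and $\Pr(Y=1\mid X=1)=1-q$ under $P_+$, $=q$ under $P_-$, where $q<\frac12$. Then $\inf_{\mathbb C}\mathrm{er}=pq$, and the excess error is at least $p(1-2q)$ if $\hat h(1)$ is wrong. Suppose $pq\le\beta_0$ and $p(1-2q)>\varepsilon$. An algorithm achieving the guarantee with $n$ requests has $\hat h(1)$ wrong with probability at most $\delta$ under each. The events $\hat h(1)=0$ and $\hat h(1)=1$ are complementary, so $2\delta\ge\frac12e^{-n\mathrm{KL}}$, that is, $n\ge\ln\frac1{4\delta}/\mathrm{KL}$, where $\mathrm{KL}$ is the divergence of the label laws at the point $1$.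

*If $\beta_0\ge2\varepsilon$:* take $p=2\beta_0\le1$, $q=\frac12-\alpha$, $\alpha=\frac\varepsilon{3\beta_0}\le\frac16$. Then $pq\le\beta_0$, $p(1-2q)=4\alpha\beta_0=\frac43\varepsilon>\varepsilon$, and by (12) $n\ge\frac{9\beta_0^2}{11\varepsilon^2}\ln\frac1{4\delta}\ge\frac{3\beta_0^2}{11\varepsilon^2}\ln\frac1\delta$.

*If $0<\beta_0<2\varepsilon$:* let $r=\frac{\beta_0}\varepsilon<2$, $p=2\varepsilon$, $q=\min\{\frac r2,\frac16\}$. Then $pq\le\beta_0$, $p(1-2q)\ge\frac43\varepsilon>\varepsilon$ and $\mathrm{KL}=(1-2q)\ln\frac{1-q}q\le\ln\frac1q\le\frac1q$, so $n\ge q\ln\frac1{4\delta}$. Since $\frac r2\ge\frac{r^2}4$ and $\frac16\ge\frac{r^2}{24}$, we have $q\ge\frac{r^2}{24}$ and $n\ge\frac{r^2}{72}\ln\frac1\delta$. For $\beta=0$ there is nothing to prove.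

**(C) $\mathrm{QC}_a=\Omega(\frac{\beta^2}{\varepsilon^2}d)$.** Now $d$ points are uncertain simultaneously. If $\beta_0<16\varepsilon$, then $\frac{\beta^2}{\varepsilon^2}d\le\frac{4\beta_0^2}{\varepsilon^2}d\le1024d\le1024(s\wedge\frac d\varepsilon)$ and (A) suffices. Let $\beta_0\ge16\varepsilon$ and $\alpha=\frac{4\varepsilon}{\beta_0}\le\frac14$. For $\sigma\in\{-1,1\}^d$ let $P_\sigma$ put mass $\frac{2\beta_0}d$ on each of $1,\dots,d$ and mass $1-2\beta_0$ on $0$, with $Y=0$ at $0$ and $\Pr(Y=1\mid X=i)=\frac12+\sigma_i\alpha$. Every labeling of $\{1,\dots,d\}$ is realized in $\mathbb C$, so $\inf_{\mathbb C}\mathrm{er}=2\beta_0(\frac12-\alpha)\le\beta_0$. The excess error of $\hat h$ is at least $\frac{2\beta_0}d\cdot2\alpha\cdot w=\frac{16\varepsilon}dw$, where $w$ is the number of $i\in\{1,\dots,d\}$ at which $\hat h$ differs from the better label. Success implies $w\le\frac d{16}$, so under the guarantee $\mathbb E_\sigma w\le\frac d{16}+\delta d\le\frac d{16}+\frac d8=0.1875\,d$ for every $\sigma$.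

Let $N_i$ be the number of labels requested at point $i$, so $\sum_iN_i\le n$. For $\sigma,\sigma'$ differing exactly in coordinate $i$, "wrong at $i$" under $\sigma$ and under $\sigma'$ are complementary events for $\hat h$, so Bretagnolle–Huber and (12) give
$$P_\sigma(\text{wrong at }i)+P_{\sigma'}(\text{wrong at }i)\ge\tfrac12e^{-11\alpha^2\mathbb E_\sigma N_i},$$
and the same with $\mathbb E_{\sigma'}N_i$. Average these two bounds: the left side is at least $\frac14(e^{-11\alpha^2\mathbb E_\sigma N_i}+e^{-11\alpha^2\mathbb E_{\sigma'}N_i})$. Average over all such pairs, sum over $i$, and use Jensen's inequality. For uniformly random $\sigma$,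
$$\mathbb Ew\ge\frac14\sum_{i=1}^d\mathbb E_\sigma\big[e^{-11\alpha^2\mathbb E_\sigma N_i}\big]\ge\frac d4e^{-11\alpha^2n/d}.$$
If $n\le\frac d{110\alpha^2}$, this is at least $\frac d4e^{-0.1}>0.22\,d$, which contradicts $\mathbb Ew\le0.1875\,d$. So $\mathrm{QC}_a\ge\frac d{110\alpha^2}=\frac{\beta_0^2d}{1760\,\varepsilon^2}$, which proves (C) and Theorem 4. $\square$
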